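# Fibers of products of one-parameter unipotent subgroups and dual blocks of subword complexes

## 1. Words, one-parameter subgroups and the Demazure product

Let $\mathbf G$ be a semisimple, simply connected algebraic group split over $\mathbb R$, let $G=\mathbf G(\mathbb R)$, and let $\mathfrak g$ be its Lie algebra. Fix a split maximal torus and a Borel subgroup containing it. This gives simple roots $\alpha_1,\dots,\alpha_r$ and Chevalley generators $e_i\in\mathfrak g_{\alpha_i}$. Let $U$ be the unipotent radical of the Borel subgroup. It contains the one-parameter subgroups $x_i(t)=\exp(te_i)$, $t\in\mathbb R$. Let $W$ be the Weyl group, generated by the simple reflections $s_1,\dots,s_r$, with identity $e$, length function $\ell$ and Bruhat order $\le$.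

The basic example is type A: $G=SL_n(\mathbb R)$, the group $U$ consists of the real upper unitriangular $n\times n$ matrices, $x_i(t)=I+tE_{i,i+1}$, $W=S_n$ and $s_i=(i,i+1)$.

**Definition 1 (words and their maps).** A word is a tuple $Q=(i_1,\dots,i_d)$ with letters in $\{1,\dots,r\}$. It is reduced if $\ell(s_{i_1}\cdots s_{i_d})=d$. Its map is
$$f_Q:\mathbb R_{\ge0}^d\to U,\qquad f_Q(t_1,\dots,t_d)=x_{i_1}(t_1)\cdots x_{i_d}(t_d).$$
We write $[d]=\{1,\dots,d\}$. For $S\subseteq[d]$, $Q|_S$ is the subword of $Q$ formed by the letters in positions $S$, in their original order.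

Example. For $n=3$,
$$f_{(1,2,1)}(t_1,t_2,t_3)=\begin{pmatrix}1&t_1+t_3&t_1t_2\\&1&t_2\\&&1\end{pmatrix}.$$
We record a matrix in $U\subset SL_3(\mathbb R)$ by its entries $x=p_{12}$, $y=p_{23}$, $z=p_{13}$. Multiplying on the right by $x_2(t_4)$ gives
$$f_{(1,2,1,2)}(t):\quad x=t_1+t_3,\quad y=t_2+t_4,\quad z=t_1t_2+(t_1+t_3)t_4 .\tag{1}$$

**Definition 2 (Demazure product).** Put $\delta()=e$. For $k\ge 1$ let $u=\delta(i_1,\dots,i_{k-1})$, and put $\delta(i_1,\dots,i_k)=us_{i_k}$ if $\ell(us_{i_k})>\ell(u)$, and $\delta(i_1,\dots,i_k)=u$ otherwise.

Equivalently, $\delta(Q)$ is the product of the letters in the $0$-Hecke monoid, where $x_ix_i=x_i$ and the braid relations of $W$ hold. The letters at which the product grows form a reduced word for $\delta(Q)$, so $Q$ contains a reduced word for $\delta(Q)$ as a subword.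

Example. In $S_3$ the word $(1,2,1,2)$ gives successively $s_1$, $s_1s_2$, $s_1s_2s_1=w_0$, and then $w_0$ again, since $w_0s_2$ is shorter. So $\delta(1,2,1,2)=w_0$, while $\delta(1,2,2)=s_1s_2$ and $\delta(1,1)=s_1$.

## 2. The cells $\mathbb Y_w^\circ$

**Definition 3.** For $w\in W$ put $\mathbb Y_w^\circ=f_J(\mathbb R_{>0}^m)$, where $J=(j_1,\dots,j_m)$ is any reduced word with $s_{j_1}\cdots s_{j_m}=w$.

We use the following facts, due to Lusztig.

- (L1) $\mathbb Y_w^\circ$ does not depend on the choice of reduced word.
- (L2) For a reduced word $J$ of $w$, $f_J$ restricts to a homeomorphism $\mathbb R_{>0}^m\to\mathbb Y_w^\circ$. So $\mathbb Y_w^\circ$ is an open cell of dimension $\ell(w)$, and distinct $w$ give disjoint cells.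
- (L3) For an arbitrary word $Q$ of length $d$, $f_Q(\mathbb R_{>0}^d)=\mathbb Y^\circ_{\delta(Q)}$.
- (L4) $f_Q(\mathbb R_{\ge0}^d)$ is the disjoint union of the cells $\mathbb Y_u^\circ$ over all $u\le\delta(Q)$.

Example. For $SL_3$: $\mathbb Y^\circ_{w_0}=\{x,y,z>0,\ xy>z\}$. Indeed $f_{(1,2,1)}$ has $x=t_1+t_3$, $y=t_2$, $z=t_1t_2$, so $xy-z=t_2t_3>0$, and conversely $t_2=y$, $t_1=z/y$, $t_3=(xy-z)/y$. Also $\mathbb Y^\circ_{s_1s_2}=\{x,y>0,\ z=xy\}$, $\mathbb Y^\circ_{s_2s_1}=\{x,y>0,\ z=0\}$, $\mathbb Y_{s_1}^\circ=\{x>0,\ y=z=0\}$, $\mathbb Y^\circ_{s_2}=\{y>0,\ x=z=0\}$, and $\mathbb Y_e^\circ=\{I\}$.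

**Definition 4 (fiber and its pieces).** For $p\in U$ the fiber $f_Q^{-1}(p)\subseteq\mathbb R^d_{\ge0}$ carries the subspace topology. For $S\subseteq[d]$ let
$$O_S=\{t\in\mathbb R_{\ge0}^d:\ t_k>0\iff k\in S\},$$
an open face of the orthant. The fiber is cut into the nonempty sets among $f_Q^{-1}(p)\cap O_S$.

Example. For $Q=(1,1)$ and $p=x_1(a)$, $a>0$, the fiber is the segment $t_1+t_2=a$ in $\mathbb R^2_{\ge0}$. Its pieces are the open segment ($S=\{1,2\}$) and the two endpoints ($S=\{1\}$ and $S=\{2\}$).

## 3. Subword complexes and interior faces

**Definition 5 (subword complex, Knutson–Miller).** Let $\omega\le\delta(Q)$. The subword complex $\Delta(Q,\omega)$ is the simplicial complex on $[d]$ in which $F\subseteq[d]$ is a face if $Q|_{[d]\setminus F}$ contains a reduced word for $\omega$ as a subword. The empty set is a face.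

We use the following fact, due to Knutson and Miller.

- (KM) $\Delta(Q,\omega)$ is homeomorphic to a ball or a sphere of dimension $d-\ell(\omega)-1$. It is a sphere exactly when $\delta(Q)=\omega$.

**Definition 6 (interior faces).** A face $F$ is interior if $\delta(Q|_{[d]\setminus F})=\omega$.

In the ball case, the interior faces are exactly the nonempty faces not contained in the boundary sphere of the ball. In the sphere case every face is interior, including $\emptyset$. Interior faces are closed under passing to larger faces.

Example (a ball). Let $Q=(1,2,1)$ and $\omega=s_1$. A set $F$ is a face if its complement contains position $1$ or $3$. The facets are $\{2,3\}$ and $\{1,2\}$, so $\Delta$ is the path $1-2-3$, a $1$-ball; indeed $3-1-1=1$. The interior faces are the complements of the $S$ with $\delta(Q|_S)=s_1$, that is, of $S=\{1\},\{3\},\{1,3\}$. They are $\{2,3\}$, $\{1,2\}$ and $\{2\}$: the two edges and the middle vertex.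

Example (a sphere). Let $Q=(1,1,1)$ and $\omega=s_1$. Faces are the proper subsets of $[3]$. So $\Delta$ is the boundary of a triangle, and every face is interior.

## 4. Dual blocks, regular CW complexes and manifolds with corners

**Definition 7 (dual blocks).** Let $\Delta=\Delta(Q,\omega)$. Let $\widehat\Delta$ be the order complex (simplices are chains) of the poset of all faces of $\Delta$, including $\emptyset$. It is the cone with apex $\emptyset$ over the barycentric subdivision $\operatorname{sd}\Delta$. For a face $F$, the dual block $D(F)$ is the union of the closed simplices of $\widehat\Delta$ given by chains $F=F_0\subsetneq F_1\subsetneq\dots\subsetneq F_k$, $k\ge0$. The interior dual block complex of $\Delta$ is $\bigcup_{F\text{ interior}}D(F)\subseteq\widehat\Delta$, decomposed into the cells $D(F)$. The open cell of $D(F)$ is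
$$D^\circ(F)=D(F)\setminus L(F),\qquad L(F)=\bigcup_{F'\supsetneq F}D(F'),$$
the union being over faces $F'$ of $\Delta$. The face poset is the set of interior faces ordered by reverse inclusion.

Example. For the path $1-2-3$ above, $D(\{2\})$ is the broken segment from the barycenter of $\{2,3\}$ through the vertex $2$ to the barycenter of $\{1,2\}$, and $D(\{2,3\})$, $D(\{1,2\})$ are its endpoints. The interior dual block complex is this closed interval, with two vertices and one edge.

For the boundary of the triangle, $D(\emptyset)$ is the cone over $\operatorname{sd}\Delta$, a disk. Its boundary consists of three arcs $D(\{i\})$ and three points $D(\{i,j\})$. Combinatorially it is a triangle.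

**Definition 8 (regular CW complex).** A CW complex is regular if each closed cell is homeomorphic to a closed ball via a characteristic map that is a homeomorphism onto it. The boundary sphere of the ball is mapped onto a union of lower-dimensional cells.

Example. A circle cut into two vertices and two edges is regular. A circle with one vertex and one edge is not, since the closed edge is a circle.

**Definition 9 (manifold with corners).** A smooth manifold with corners is a space with charts onto open subsets of products $\mathbb R^a\times\mathbb R_{\ge0}^b$, with smooth transition maps (that is, restrictions of smooth maps on open subsets of Euclidean space).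

Example. The closed square has charts of type $\mathbb R^2$ (inside), $\mathbb R\times\mathbb R_{\ge0}$ (edges) and $\mathbb R^2_{\ge0}$ (corners). Topologically, $z\mapsto z^2$ maps the closed quarter plane homeomorphically onto the closed upper half plane and fixes the origin. Iterating, for $b\ge1$ the space $\mathbb R^a\times\mathbb R_{\ge0}^b$ is homeomorphic to a half space $\mathbb R^{a+b-1}\times\mathbb R_{\ge0}$, with the origin going to a boundary point. So a manifold with corners is a topological manifold with boundary.

## 5. The Davis–Hersh–Miller conjecture and the two theorems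

The map $f_Q$ multiplies unipotent factors with nonnegative parameters. How does the set of all factorizations of a given $p$ look? The pieces $f_Q^{-1}(p)\cap O_S$ record which parameters vanish. Do they form a reasonable cell complex, and does a purely combinatorial object describe it?

The conjecture of Davis, Hersh and Miller (the source of the problem is "Fibers of Maps", https://plhersh.math.ncsu.edu/UC-Irvine-Colloquium.pdf) says: for $p\in\mathbb Y_\omega^\circ$, the fiber $f_Q^{-1}(p)$ is a regular CW complex homeomorphic to the interior dual block complex of $\Delta(Q,\omega)$. Precisely, for every word $Q$, every $\omega\le\delta(Q)$ (by (L4) this makes the fiber nonempty) and every $p\in\mathbb Y_\omega^\circ$, it asserts that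

- the decomposition of $f_Q^{-1}(p)$ into the cells $f_Q^{-1}(p)\cap O_S$ is a regular CW complex;
- there is a homeomorphism from $f_Q^{-1}(p)$ onto the interior dual block complex of $\Delta(Q,\omega)$;
- this homeomorphism carries each cell $f_Q^{-1}(p)\cap O_S$ onto the open cell of $D(F)$, where $F=[d]\setminus S$.

We shall prove that the conjecture is true. Fix $Q$, $\omega\le\delta(Q)$, $\ell=\ell(\omega)$ and $p\in\mathbb Y_\omega^\circ$, and put
$$X=f_Q^{-1}(p),\qquad C_S=X\cap O_S,\qquad \mathcal S=\{S\subseteq[d]:\delta(Q|_S)=\omega\},$$
$$X_S=\{t\in X:\ t_k=0\text{ for }k\notin S\}\quad(S\in\mathcal S).$$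
Since $Q|_S$ contains a reduced word for $\delta(Q|_S)$, a set $S$ lies in $\mathcal S$ exactly when $[d]\setminus S$ is an interior face of $\Delta(Q,\omega)$.

**Theorem A (the conjecture).** The sets $C_S$ ($S\in\mathcal S$) form a regular CW decomposition of $X$. The closed cell $\overline{C_S}=X_S$ is a ball of dimension $|S|-\ell$. There is a homeomorphism from $X$ onto the interior dual block complex of $\Delta(Q,\omega)$ carrying each $C_S$ onto the open cell of $D([d]\setminus S)$.

**Theorem B (strengthening).**

1. Each closed cell $X_S$ is a compact smooth manifold with corners. Near a point of $C_{S'}$ ($S'\subseteq S$, $S'\in\mathcal S$) it is modelled on $\mathbb R^{|S'|-\ell}\times\mathbb R_{\ge0}^{S\setminus S'}$. For arbitrary $\omega\le\delta(Q)$, the whole fiber $X$ near a point of $C_S$ is, in a chart given by coordinate functions $t_k$, an open piece of $\mathbb R^{|S|-\ell}\times\{b\in\mathbb R_{\ge0}^{[d]\setminus S}:\ S\cup\operatorname{supp}b\in\mathcal S\}$.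
2. Let $Z=f_Q^{-1}(\mathbb Y_\omega^\circ)$. There is a homeomorphism $\Theta:\mathbb Y_\omega^\circ\times X\to Z$ with $f_Q\circ\Theta=\mathrm{pr}_1$ and $\Theta(\mathbb Y_\omega^\circ\times C_S)=O_S$ for all $S\in\mathcal S$. It restricts to a diffeomorphism of manifolds with corners on each closed stratum $\mathbb Y_\omega^\circ\times X_S$. So $Z\cong\mathbb R^\ell\times(\text{interior dual block complex})$, and the diffeomorphism type of each $X_S$ does not depend on $p$.
3. $X$ is contractible. It has a cell of dimension $d-\ell$ if and only if $\delta(Q)=\omega$, and in that case $X$ is a closed ball of dimension $d-\ell$.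

## 6. Fibers in $SL_2$ and $SL_3$ by hand

*One letter repeated.* Let $Q=(1,\dots,1)$ with $d\ge1$ letters. Then $f_Q(t)=x_1(t_1+\dots+t_d)$. For $\omega=s_1$, $p=x_1(a)$ with $a>0$, the fiber is the simplex $\{t\ge0,\ \sum t_k=a\}$, and $X_S$ is its face with vertex set $S\ne\emptyset$. On the other side, $\Delta$ is the boundary of the simplex on $[d]$, and $D([d]\setminus S)$ has dimension $|S|-1$. For $d=3$ both are the triangle of Section 4. For $\omega=e$ the fiber of $p=I$ is the origin; $\Delta$ is the full simplex, its only interior face is $[d]$, and the interior dual block complex is a point.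

*A fiber of dimension smaller than $d-\ell$.* Let $Q=(1,2,1)$, $\omega=s_1$, $p=x_1(a)$. The equations are $t_2=0$, $t_1+t_3=a$. The fiber is a segment with endpoints $S=\{1\}$, $\{3\}$ and open edge $S=\{1,3\}$. This matches $D(\{2\})$ for the path of Section 4. Here $d-\ell=2$, but there is no $2$-cell, since $\delta(Q)\neq\omega$.

*A curved fiber.* Let $Q=(1,2,1,2)$, $\omega=w_0$, and $p=(x,y,z)\in\mathbb Y_{w_0}^\circ$. By (1), $t_1=x-t_3$, $t_4=y-t_2$, and $z=t_1t_2+x(y-t_2)=xy-t_2t_3$. So
$$t_2t_3=xy-z>0,\qquad t_3\in\Big[\frac{xy-z}{y},\,x\Big].$$
The fiber is an arc of a hyperbola. Its endpoints are $t_4=0$ and $t_1=0$. Correspondingly $\mathcal S=\{\{1,2,3\},\{2,3,4\},[4]\}$. The fiber is not a polytope, so convexity is not available.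

*A bent fiber.* Let $Q=(1,2,1,2)$, $\omega=s_1s_2$, $p=x_1(a)x_2(b)$, so $(x,y,z)=(a,b,ab)$. The same computation gives $t_2t_3=0$. So $X$ consists of two segments
$$\{t_3=0,\ t_1=a,\ t_2+t_4=b\}\quad\text{and}\quad\{t_2=0,\ t_4=b,\ t_1+t_3=a\}$$
meeting at $(a,0,0,b)$. Correspondingly $\mathcal S=\{\{1,2\},\{1,4\},\{3,4\},\{1,2,4\},\{1,3,4\}\}$. The complex $\Delta$ has facets $\{3,4\},\{2,3\},\{1,2\}$; it is the path $1-2-3-4$, with interior faces the three edges and the vertices $2$, $3$. The dual blocks $D(\{2\})$ and $D(\{3\})$ are two arcs sharing the point $D(\{2,3\})$, as they should.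

## 7. Why the open cells and an inductive boundary do not suffice

A sensible plan is induction on $|S|$. Show that $C_S$ is homeomorphic to $\mathbb R^m$ with $m=|S|-\ell$. By induction the rest $X_S\setminus C_S$ is a union of balls glued like dual blocks, and by (KM) it is a sphere $S^{m-1}$. Conclude that $X_S$ is a closed $m$-ball.

The last step is where this stops. A compact space that is the disjoint union of a dense open $\mathbb R^m$ and a sphere $S^{m-1}$ need not be a ball. The real projective plane is compact; an affine chart $\mathbb R^2$ is open and dense in it, and the complement is a projective line, which is a circle. The pieces are correct, but the open disk wraps twice around the circle. We need information on how $C_S$ approaches the boundary: $X_S$ must be a manifold with boundary near the points outside $C_S$.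

To get it, one would apply the regular value theorem to $f_Q:\mathbb R^d\to U$ at boundary points. This fails too. In the bent example, at $t=(a,0,0,b)$ the differentials of the three entries in (1) are
$$dt_1+dt_3,\qquad dt_2+dt_4,\qquad b(dt_1+dt_3)+a(dt_2+dt_4),$$
of rank $2<3=\dim U$. Moreover, even where a level set is smooth, its intersection with the orthant could meet the walls $t_k=0$ badly.

Two observations repair this. First, the right target is the cell $\mathbb Y_\omega^\circ$, not $U$: we shall see that it is a submanifold, and we may compose $f_Q$ with a smooth retraction onto it. Second, $f_Q$ is a submersion onto $\mathbb Y_\omega^\circ$ *already on the open face $O_S$ through the given point*. So the equation "value $=p$" can be solved for $\ell$ coordinates that are positive at the point. The coordinates that vanish there stay free, and the walls of the orthant are coordinate walls of the chart. In the bent example the retraction $(x,y,z)\mapsto(x,y,xy)$ replaces $f_Q$ by $(t_1+t_3,\,t_2+t_4)$. We solve for $t_1,t_4$ and keep $t_2,t_3$ as coordinates, and the fiber is $\{t_2,t_3\ge0,\ t_2t_3=0\}$ in this chart.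

With a manifold with boundary in hand, two theorems of M. Brown turn "interior $\mathbb R^m$, boundary $S^{m-1}$" into "closed ball".

## 8. Supports and compactness

The purpose of this section is to see which open faces meet the fiber and why everything is compact.

**Step 8.1 (monotonicity).** We show that
$$S\subseteq S'\ \Longrightarrow\ \delta(Q|_S)\le\delta(Q|_{S'}).\tag{2}$$
Setting the parameters in $S'\setminus S$ to zero, (L3) and (L4) give
$$\mathbb Y^\circ_{\delta(Q|_S)}=f_{Q|_S}(\mathbb R_{>0}^S)\subseteq f_{Q|_{S'}}(\mathbb R_{\ge0}^{S'})=\bigsqcup_{u\le\delta(Q|_{S'})}\mathbb Y_u^\circ .$$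
The cells are disjoint, so $\delta(Q|_S)$ is one of the $u$ on the right.

**Step 8.2 (which faces occur).** We decompose $X$ and $Z=f_Q^{-1}(\mathbb Y_\omega^\circ)$ by supports. For $t\in O_S$ the factors outside $S$ are trivial, so $f_Q(t)=f_{Q|_S}(t|_S)\in\mathbb Y^\circ_{\delta(Q|_S)}$ by (L3). Since cells are disjoint,
$$Z=\bigsqcup_{S\in\mathcal S}O_S,\qquad X=\bigsqcup_{S\in\mathcal S}C_S,\qquad X_S=\bigsqcup_{S'\in\mathcal S,\ S'\subseteq S}C_{S'}.\tag{3}$$
For $S\in\mathcal S$ we have $f_{Q|_S}(\mathbb R^S_{>0})=\mathbb Y_\omega^\circ\ni p$, so $C_S\ne\emptyset$. Forgetting the zero coordinates identifies $X_S$ with $f_{Q|_S}^{-1}(p)$, a fiber of a word with Demazure product $\omega$.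

**Step 8.3 (compactness).** We show that $f_Q^{-1}(K)$ is compact for every compact $K\subseteq\mathbb Y_\omega^\circ$. It is closed in $\mathbb R^d_{\ge0}$, hence in $\mathbb R^d$, because $K$ is closed in $U$ and $f_Q$ is continuous. For boundedness let $\mathfrak n=\bigoplus_{\alpha>0}\mathfrak g_\alpha$, the Lie algebra of $U$. Since $[\mathfrak n,\mathfrak n]$ lies in the sum of the non-simple root spaces, the coefficient of $e_i$ is a Lie algebra homomorphism $\mathfrak n\to\mathbb R$. As $U=\exp\mathfrak n$ is simply connected, it integrates to a homomorphism $\chi_i:U\to\mathbb R$ with $\chi_i(x_j(t))=t$ if $j=i$ and $0$ otherwise. (In type A, $\chi_i$ is the $(i,i+1)$ entry.) Hence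
$$\sum_{k:\,i_k=i}t_k=\chi_i(f_Q(t)),$$
which is bounded on $f_Q^{-1}(K)$. As all $t_k\ge0$, every $t_k$ is bounded. In particular $X$ and all $X_S$ are compact.

## 9. Reduced words give immersions on the positive orthant

(L2) says that $f_J$ is a homeomorphism onto $\mathbb Y_w^\circ$. That does not make $\mathbb Y_w^\circ$ a smooth submanifold with $f_J$ as a chart: $t\mapsto t^3$ is a homeomorphism of $\mathbb R$ with vanishing derivative at $0$. Positivity matters here: the Jacobian determinant of $(t_1,t_2,t_3)\mapsto(t_1+t_3,\ t_1t_2,\ t_2)$, which is $f_{(1,2,1)}$ in the coordinates $(x,z,y)$, is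
$$\det\begin{pmatrix}1&0&1\\t_2&t_1&0\\0&1&0\end{pmatrix}=t_2,$$
nonzero on $\mathbb R^3_{>0}$ but zero on the wall $t_2=0$.

**Lemma 1.** For a reduced word $J=(j_1,\dots,j_m)$ of $w$, $f_J:\mathbb R_{>0}^m\to U$ is a smooth embedding. So $\mathbb Y_w^\circ$ is an embedded submanifold of $U$ of dimension $\ell(w)$, and $f_J$ is a diffeomorphism onto it for every reduced word $J$ of $w$.

*Proof.* By (L2), $f_J$ is a homeomorphism onto its image. An immersion with this property is an embedding. Its image $\mathbb Y_w^\circ$ is the same for all reduced words by (L1), and an embedded submanifold structure on a given subset is unique. So it suffices to show that $f_J$ is an immersion. The idea is to peel off the first letter, using a representation in which the last $m-1$ letters cannot produce a certain weight.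

**Step 9.1 (products lie in opposite Bruhat cells).** We locate $f_J(t)$ with respect to the opposite Borel subgroup $B_-$. In $SL_2$, for $t\ne0$,
$$\begin{pmatrix}1&t\\0&1\end{pmatrix}=\begin{pmatrix}1&0\\t^{-1}&1\end{pmatrix}\begin{pmatrix}0&t\\-t^{-1}&0\end{pmatrix}\begin{pmatrix}1&0\\t^{-1}&1\end{pmatrix}.$$
Applying the homomorphism $SL_2(\mathbb R)\to G$ attached to $\alpha_i$ gives $x_i(t)\in B_-\dot s_iB_-$, where $\dot v$ denotes a representative of $v\in W$. The BN-pair relations say $(B_-\dot s_iB_-)(B_-\dot vB_-)=B_-\dot s_i\dot vB_-$ when $s_iv>v$. By induction on length, a product of $x_i$'s with nonzero parameters along a reduced word of $v$ lies in $B_-\dot vB_-$.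

**Step 9.2 (what this means on a lowest weight vector).** We translate Step 9.1 into weights. Let $V$ be the irreducible representation of $G$ with lowest weight $\mu=-\rho$; it exists because $\mathbf G$ is simply connected and split. Let $v^-$ be a lowest weight vector. Write $\nu\le\nu'$ for weights if $\nu'-\nu\in\sum_i\mathbb Z_{\ge0}\alpha_i$. The group $B_-$ stabilizes the line $\mathbb Rv^-$. If $g=b\dot vb'$ with $b,b'\in B_-$, then $gv^-$ is a nonzero multiple of $b\dot vv^-$, where $\dot vv^-$ is a nonzero vector of weight $v\mu$. An element $b\in B_-$ multiplies a weight vector by a nonzero scalar and adds terms of lower weight. Hence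
$$g\in B_-\dot vB_-\ \Longrightarrow\ gv^-\in\bigoplus_{\nu\le v\mu}V_\nu\ \text{ and the component }(gv^-)_{v\mu}\text{ is nonzero.}\tag{4}$$
For $SL_2$, $V=\mathbb R^2$ and $v^-$ is the second basis vector, (4) with $g=x_1(t)$, $t\neq0$, says that the first entry of $x_1(t)v^-=(t,1)^T$ is nonzero.

**Step 9.3 (the induction).** We show that $df_J$ is injective at every $t\in\mathbb R_{>0}^m$, by induction on $m$; $m=0$ is trivial. Let $i=j_1$, $J'=(j_2,\dots,j_m)$ and $w'=s_{j_2}\cdots s_{j_m}$, so $J'$ is reduced and $s_iw'>w'$. Write $t=(t_1,t')$, and let $c=(c_1,c')\in\mathbb R^m$ lie in the kernel of $df_J$ at $t$. Put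
$$\gamma(\varepsilon)=f_{J'}(t'+\varepsilon c'),\qquad g=\gamma(0),\qquad \gamma'(0)=\Xi g\ \text{ with }\Xi\in\mathfrak g .$$
The derivative of $x_i(t_1+\varepsilon c_1)\gamma(\varepsilon)$ at $\varepsilon=0$ is $x_i(t_1)(c_1e_i+\Xi)g$. It vanishes, so $\Xi=-c_1e_i$.

For small $\varepsilon$ the parameters $t'+\varepsilon c'$ are still positive, so $\gamma(\varepsilon)v^-\in\bigoplus_{\nu\le w'\mu}V_\nu$ by Step 9.1 and (4). This is a linear subspace, so it also contains the derivative $\gamma'(0)v^-=-c_1e_i\,gv^-$. The weight $w'\mu+\alpha_i$ is not $\le w'\mu$, so the component of $-c_1e_i\,gv^-$ of this weight is zero. Since $e_i$ raises weights by $\alpha_i$, that component is $-c_1e_i(gv^-)_{w'\mu}$. Thus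
$$c_1\,e_i\,(gv^-)_{w'\mu}=0 .\tag{5}$$
Since $s_iw'>w'$, the root $w'^{-1}\alpha_i$ is positive, and therefore
$$\langle w'\mu,\alpha_i^\vee\rangle=-\langle\rho,w'^{-1}\alpha_i^\vee\rangle<0 .$$
In a finite-dimensional $\mathfrak{sl}_2$-representation the raising operator is injective on spaces of negative weight. So $e_i$ is injective on $V_{w'\mu}$, and $(gv^-)_{w'\mu}\ne0$ by (4). Now (5) gives $c_1=0$. Then $\Xi=0$, so $\gamma'(0)=0$, which says $df_{J'}(c')=0$ at $t'$. By induction $c'=0$. $\square$

## 10. Arbitrary words are submersions on the positive orthant

We now treat non-reduced words: each letter that does not lengthen the Demazure product contributes one free parameter.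

**Lemma 2.** For every word $Q$ of length $d$ with $w=\delta(Q)$ there is a diffeomorphism $\Psi_Q:\mathbb R_{>0}^d\to\mathbb Y_w^\circ\times\mathbb R^{d-\ell(w)}$ whose first component is $f_Q$. In particular $f_Q:\mathbb R_{>0}^d\to\mathbb Y_w^\circ$ is a submersion, and its fibers are diffeomorphic to $\mathbb R^{d-\ell(w)}$.

*Proof.* Induct on $d$; for $d=0$ both sides are points. Let $Q=(Q',i)$ and $u=\delta(Q')$. The diffeomorphism $\Psi_{Q'}\times\mathrm{id}$ identifies $\mathbb R^d_{>0}$ with $\mathbb Y_u^\circ\times\mathbb R^{d-1-\ell(u)}\times\mathbb R_{>0}$, and $f_Q$ becomes $(y,r,t)\mapsto yx_i(t)$. So we only need to understand the map $\mathbb Y_u^\circ\times\mathbb R_{>0}\to\mathbb Y_w^\circ$, $(y,t)\mapsto yx_i(t)$.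

**Step 10.1 (the letter lengthens).** This case creates no parameter. Suppose $us_i>u$, so $w=us_i$. If $J$ is a reduced word of $u$, then $(J,i)$ is a reduced word of $w$, and the map is $f_{(J,i)}\circ(f_J^{-1}\times\mathrm{id})$, a diffeomorphism by Lemma 1. The number of free parameters is $d-1-\ell(u)=d-\ell(w)$.

**Step 10.2 (the letter is absorbed).** This case creates one parameter. Suppose $us_i<u$, so $w=u$. Then $u$ has a reduced word $J=(J_0,i)$ ending in $i$. Using $f_J$ as a chart of $\mathbb Y_u^\circ$ (Lemma 1) with parameters $(\tau,a)\in\mathbb R_{>0}^{\ell(u)-1}\times\mathbb R_{>0}$, and writing $b$ for the new parameter, $x_i(a)x_i(b)=x_i(a+b)$ shows that the map is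
$$(\tau,a,b)\mapsto f_J(\tau,a+b).$$
The map $(a,b)\mapsto(a+b,\log(a/b))$ is a diffeomorphism $\mathbb R_{>0}^2\to\mathbb R_{>0}\times\mathbb R$, with inverse $(s,r)\mapsto\big(\tfrac{se^r}{1+e^r},\tfrac{s}{1+e^r}\big)$. So $\mathbb Y_u^\circ\times\mathbb R_{>0}\cong\mathbb Y_u^\circ\times\mathbb R$ compatibly with the maps to $\mathbb Y_u^\circ$, and the number of free parameters is $(d-1-\ell(u))+1=d-\ell(w)$. $\square$

Example. For $Q=(1,2,1,2)$ the last letter is absorbed. Comparing entries, one checks
$$x_1(t_1)x_2(t_2)x_1(t_3)=x_2\Big(\frac{t_2t_3}{t_1+t_3}\Big)\,x_1(t_1+t_3)\,x_2\Big(\frac{t_1t_2}{t_1+t_3}\Big):$$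
both sides have $x=t_1+t_3$, $y=t_2$, $z=t_1t_2$. So the free parameter is $\log(a/t_4)$ with $a=t_1t_2/(t_1+t_3)$.

For $S\in\mathcal S$, Lemma 2 applied to $Q|_S$ gives two facts used constantly below: $f_Q$ restricted to $O_S$ is a submersion onto $\mathbb Y_\omega^\circ$, and $C_S\cong\mathbb R^{|S|-\ell}$.

## 11. Charts in which the orthant walls are coordinate walls

**Lemma 3 (local structure).** Let $t^0\in C_S$, $S\in\mathcal S$. There are $A\subseteq S$ with $|A|=\ell$, an open neighborhood $N_0$ of $t^0$ in $\mathbb R^d$, and an open box $B\subseteq\mathbb R^{[d]\setminus A}$ around $(t^0_k)_{k\notin A}$, such that $t\mapsto(t_k)_{k\notin A}$ is a homeomorphism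
$$X\cap N_0\ \to\ \{b\in B:\ b_k\ge0\text{ for }k\notin S,\quad S\cup\{k\notin S:b_k>0\}\in\mathcal S\}.$$

*Proof.* **Step 11.1 (a map with the right target).** We replace $f_Q$ by a map into $\mathbb Y_\omega^\circ$ that is defined off the orthant as well. By Lemma 1, $\mathbb Y_\omega^\circ$ is an embedded submanifold of $U$. By the tubular neighborhood theorem there are an open neighborhood $N\subseteq U$ of $\mathbb Y_\omega^\circ$ and a smooth retraction $\pi:N\to\mathbb Y_\omega^\circ$. Extend $f_Q$ to $\mathbb R^d$ by the same formula, and put $g=\pi\circ f_Q$ on the open set $f_Q^{-1}(N)\subseteq\mathbb R^d$. This open set contains $Z$, and $g=f_Q$ on $Z$ because $f_Q(Z)\subseteq\mathbb Y_\omega^\circ$. The map $g$ is chosen once and does not depend on $t^0$ or $p$.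

**Step 11.2 (solving for positive coordinates).** We choose the coordinates to be eliminated. Since $O_S\subseteq Z$, the restriction of $g$ to $O_S$ is $f_{Q|_S}$, a submersion onto $\mathbb Y_\omega^\circ$ by Lemma 2. Its differential at $t^0$ is given by the partial derivatives $\partial g/\partial t_k$ with $k\in S$. These span $T_p\mathbb Y_\omega^\circ$, which has dimension $\ell$. So there is $A\subseteq S$, $|A|=\ell$, such that the $\partial g/\partial t_a$, $a\in A$, form a basis of $T_p\mathbb Y_\omega^\circ$ at $t^0$. The map
$$t\mapsto\big(g(t),(t_k)_{k\notin A}\big)$$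
therefore has invertible derivative at $t^0$. By the inverse function theorem it is a diffeomorphism from an open neighborhood $N_0$ of $t^0$ onto a product $V\times B$, with $V\ni p$ open in $\mathbb Y_\omega^\circ$ and $B$ an open box. We take $N_0$ so small that $t_k>0$ on $N_0$ for all $k\in S$, and that the $\partial g/\partial t_a$, $a\in A$, form a basis of the tangent space $T_{g(t)}\mathbb Y_\omega^\circ$ at each $t\in N_0$.

**Step 11.3 (reading off the fiber).** We describe $X\cap N_0$ in this chart. On $N_0$ the coordinates in $S$ are positive. By (3), $t\in N_0$ lies in $Z$ if and only if $t_k\ge0$ for all $k\notin S$ and $S\cup\{k\notin S:t_k>0\}\in\mathcal S$. This condition involves only coordinates $k\notin S$, and these are among the chart coordinates $k\notin A$. On $Z\cap N_0$ we have $f_Q=g$, so $X\cap N_0=\{t\in Z\cap N_0:g(t)=p\}$. The chart maps $\{g=p\}\cap N_0$ diffeomorphically onto $B$ via $(t_k)_{k\notin A}$, and $X\cap N_0$ onto the stated subset. $\square$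

In the curved example of Section 6, at the endpoint $t_4=0$ we have $S=A=\{1,2,3\}$. The chart coordinate is $t_4\ge0$, with $t_2=y-t_4$, $t_3=(xy-z)/t_2$, $t_1=x-t_3$.

**Corollary 4.** Suppose $\delta(Q)=\omega$ and put $m=d-\ell$. Then $X$ is a compact smooth manifold with corners, and a topological $m$-manifold with boundary. Its interior is $C_{[d]}\cong\mathbb R^m$ and its boundary is $\partial X=X\setminus C_{[d]}$.

*Proof.* The point is that now the support condition in Lemma 3 is empty. If $S\in\mathcal S$ and $S\subseteq S'\subseteq[d]$, then by (2)
$$\omega=\delta(Q|_S)\le\delta(Q|_{S'})\le\delta(Q)=\omega,$$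
so $S'\in\mathcal S$. Hence near $t^0\in C_S$ the model of Lemma 3 is $\{b\in B:b_k\ge0\text{ for }k\notin S\}$, an open neighborhood of a point of $\mathbb R^{S\setminus A}\times\{0\}$ in $\mathbb R^{S\setminus A}\times\mathbb R_{\ge0}^{[d]\setminus S}$. Its dimension is $(|S|-\ell)+(d-|S|)=m$. By Section 4, $t^0$ is a boundary point if and only if $S\ne[d]$.

The transition maps are smooth: $g$ is the same for all $t^0$, it is a submersion on the union of the sets $N_0$, and all our charts are restrictions of charts, given by coordinate functions, of the smooth submanifold $g^{-1}(p)$ of that union. Compactness is Step 8.3, and $C_{[d]}\cong\mathbb R^m$ is Lemma 2. $\square$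

## 12. Compact manifolds with interior $\mathbb R^m$ and boundary $S^{m-1}$

Here we exclude the behavior of the projective plane. We use two theorems of M. Brown. The collar theorem ("Locally flat imbeddings of topological manifolds", Ann. of Math. 1962) says that the boundary of a topological manifold with boundary is collared. The generalized Schoenflies theorem ("A proof of the generalized Schoenflies theorem", Bull. AMS 1960) says: if $\Sigma\subset S^m$ is a bicollared $(m-1)$-sphere, the closure of each of the two components of $S^m\setminus\Sigma$ is a closed $m$-ball with boundary sphere $\Sigma$. Bicollared means that $\Sigma$ has an open neighborhood homeomorphic to $\Sigma\times(-1,1)$ with $\Sigma$ as $\Sigma\times\{0\}$; the equator of $S^m$ is an example.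

**Lemma 5.** Let $X$ be a compact topological $m$-manifold with boundary, $m\ge1$, with $\operatorname{int}X\cong\mathbb R^m$ and $\partial X\cong S^{m-1}$. Then $X$ is homeomorphic to the closed $m$-ball, with $\partial X$ going to the boundary sphere.

*Proof.* **Step 12.1 (a sphere pushed into the interior).** We replace $\partial X$ by a parallel sphere inside $\mathbb R^m$. By the collar theorem there is an open embedding $c:\partial X\times[0,2)\to X$ with $c(x,0)=x$. Since $c$ is injective and $c(\partial X\times\{0\})=\partial X$, the set $c(\partial X\times(0,2))$ lies in $\operatorname{int}X$. View $\operatorname{int}X\cong\mathbb R^m\subset S^m=\mathbb R^m\cup\{\infty\}$. Put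
$$\Sigma=c(\partial X\times\{1\}),\qquad K=X\setminus c(\partial X\times[0,1)).$$
The set $c(\partial X\times(0,2))$ is open in $\operatorname{int} X$, hence in $S^m$, so $\Sigma$ is a bicollared $(m-1)$-sphere in $S^m$. As $c$ is an open map, $K$ is closed in the compact space $X$, hence compact, and $K\subset\operatorname{int}X$.

**Step 12.2 (identifying the inside).** We show that $K$ is the closure of one component of $S^m\setminus\Sigma$. The set
$$K\setminus\Sigma=X\setminus c(\partial X\times[0,1])$$
is the complement of a compact set in $X$ and lies in $\operatorname{int}X$, so it is open in $S^m$. It is also $K\cap(S^m\setminus\Sigma)$ with $K$ compact, so it is closed in $S^m\setminus\Sigma$. It is nonempty, since it contains $c(\partial X\times(1,2))$, and it omits $\infty\in S^m\setminus\Sigma$. A nonempty proper subset of $S^m\setminus\Sigma$ that is open and closed is a union of components. There are exactly two components, so $K\setminus\Sigma$ is one of them. Its closure is $K$: the set $K$ is closed, and $c(x,1)$ is the limit of $c(x,s)$ as $s\downarrow1$.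

**Step 12.3 (adding the collar).** We extend the ball over the collar. By the Schoenflies theorem there is a homeomorphism $\varphi$ from $K$ to the unit ball with $\varphi(\Sigma)$ the unit sphere. Extend it by
$$c(x,s)\mapsto(2-s)\,\varphi(c(x,1)),\qquad 0\le s\le1 .$$
At $s=1$ the two definitions agree. The collar goes bijectively onto $\{1\le|z|\le2\}$. We obtain a continuous bijection from the compact space $X$ onto the ball of radius $2$, hence a homeomorphism, and $\partial X$ (where $s=0$) goes to the boundary sphere. $\square$

## 13. Dual blocks of interior faces are balls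

**Lemma 6.** Let $F$ be an interior face of $\Delta=\Delta(Q,\omega)$. Then $D(F)$ is a closed ball of dimension $d-|F|-\ell$ with boundary sphere $L(F)=\bigcup_{F'\supsetneq F}D(F')$, where all the faces $F'$ are interior. The sets $D^\circ(F)=D(F)\setminus L(F)$, $F$ interior, partition the interior dual block complex.

*Proof.* **Step 13.1 (larger faces are interior).** This was quoted in Section 3, and it also follows from (2). If $F'\supseteq F$ is a face, then $Q|_{[d]\setminus F'}$ contains a reduced word for $\omega$, so $\omega\le\delta(Q|_{[d]\setminus F'})\le\delta(Q|_{[d]\setminus F})=\omega$.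

**Step 13.2 ($D(F)$ is a ball).** We identify $L(F)$ with a subword complex. By definition, $L(F)$ is the order complex of the poset of faces properly containing $F$, and $D(F)$ is the cone over it with apex $F$. The map $F'\mapsto F'\setminus F$ identifies this poset with the nonempty faces of $\operatorname{link}_\Delta(F)$, so $L(F)$ is the barycentric subdivision of the link. A set $E$ disjoint from $F$ is in the link if and only if $Q|_{([d]\setminus F)\setminus E}$ contains a reduced word for $\omega$. So
$$\operatorname{link}_\Delta(F)=\Delta(Q|_{[d]\setminus F},\omega).$$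
Since $\delta(Q|_{[d]\setminus F})=\omega$, (KM) says that this is a sphere of dimension $d-|F|-\ell-1$ (empty if $d-|F|=\ell$). The cone over it is a ball with this sphere as boundary.

**Step 13.3 (partition).** We check that each point lies in exactly one open cell. Let a point of $\widehat\Delta$ lie in the relative interior of the simplex of the chain $F_0\subsetneq\dots\subsetneq F_k$. It lies in $D(F)$ if and only if this chain is part of a chain starting with $F$, that is, if and only if $F_0\supseteq F$. It lies in $L(F)$ if and only if $F_0\supsetneq F$. So it lies in $D^\circ(F)$ if and only if $F=F_0$. If the point is in the interior dual block complex, then $F_0\supseteq F$ for some interior $F$, so $F_0$ is interior by Step 13.1. $\square$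

The same argument shows, for $F$ interior, $L(F)=\bigsqcup_{F'\supsetneq F}D^\circ(F')$.

## 14. Gluing the cells: proof of Theorem A

For $S\in\mathcal S$ write $S^c=[d]\setminus S$, an interior face. By induction on $|S|$ we construct homeomorphisms
$$h_S:X_S\to D(S^c),\qquad h_S(C_S)=D^\circ(S^c),\qquad h_S|_{X_{S'}}=h_{S'}\ \text{ for all }S'\subseteq S,\ S'\in\mathcal S.\tag{6}$$
Let $m=|S|-\ell$. It is $\ge0$, since $\delta(Q|_S)=\omega$ has length at most $|S|$.

**Step 14.1 (start).** We treat $m=0$. Then $Q|_S$ is a reduced word of $\omega$, no proper subset of $S$ lies in $\mathcal S$, and $X_S=C_S$ is a single point by (L2). By Lemma 6, $D(S^c)$ is a point, so $h_S$ is determined.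

**Step 14.2 (the map on the boundary).** Let $m\ge1$. We glue the earlier maps along $\partial X_S$. Since $X_S\cong f_{Q|_S}^{-1}(p)$ and $\delta(Q|_S)=\omega$, Corollary 4 shows that $X_S$ is a compact topological $m$-manifold with boundary, with interior $C_S\cong\mathbb R^m$ and
$$\partial X_S=X_S\setminus C_S=\bigcup_{S'\in\mathcal S,\ S'\subsetneq S}X_{S'}.$$
The $X_{S'}$ are finitely many closed sets. If $t\in X_{S'}\cap X_{S''}$, let $T=\operatorname{supp}t$. Then $T\in\mathcal S$ by (3) and $T\subseteq S'\cap S''$, so (6) gives $h_{S'}(t)=h_T(t)=h_{S''}(t)$. Hence the $h_{S'}$ glue to a continuous map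
$$\partial h:\partial X_S\to\bigcup_{S'\in\mathcal S,\ S'\subsetneq S}D(S'^c).$$

**Step 14.3 (the boundary is a sphere).** We show that $\partial h$ is a homeomorphism onto $L(S^c)$. By Lemma 6 all faces properly containing $S^c$ are interior, so they are exactly the sets $S'^c$ with $S'\in\mathcal S$, $S'\subsetneq S$. Hence the target is $L(S^c)$. The cells $C_{S'}$ partition $\partial X_S$, the open cells $D^\circ(S'^c)$ partition $L(S^c)$, and $\partial h$ carries $C_{S'}$ bijectively onto $D^\circ(S'^c)$. So $\partial h$ is a continuous bijection from a compact space to a Hausdorff space, hence a homeomorphism. By Lemma 6, $\partial X_S\cong L(S^c)\cong S^{m-1}$.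

**Step 14.4 (filling in).** We extend $\partial h$ over the interior. By Lemma 5, $X_S$ is a closed $m$-ball with boundary sphere $\partial X_S$. By Lemma 6, $D(S^c)$ is a closed $m$-ball with boundary sphere $L(S^c)$. A homeomorphism between the boundary spheres of two balls extends by coning to a homeomorphism of the balls. Let $h_S$ be such an extension of $\partial h$. Being a bijection that matches the boundaries, it carries $C_S$ onto $D^\circ(S^c)$; and for $S'\subsetneq S$ in $\mathcal S$ it restricts to $h_{S'}$ on $X_{S'}$. This proves (6) for $S$.

**Step 14.5 (the cell structure).** We verify that the $C_S$ form a regular CW complex. Each $X_S$ is a closed ball of dimension $|S|-\ell$ with interior $C_S$, so $\overline{C_S}=X_S$. Its boundary sphere is the union of the cells $C_{S'}$ with $S'\subsetneq S$, $S'\in\mathcal S$, of dimension $|S'|-\ell<|S|-\ell$. There are finitely many cells and they partition $X$ by (3). So they form a regular CW decomposition.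

**Step 14.6 (the global homeomorphism).** We glue all the $h_S$. The sets $X_S$, $S\in\mathcal S$, form a finite closed cover of $X$, and by the support argument of Step 14.2 the $h_S$ agree on intersections. They define a continuous map $h:X\to\bigcup_{F\text{ interior}}D(F)$ carrying each $C_S$ bijectively onto $D^\circ(S^c)$. By (3) and Lemma 6 these sets partition source and target, so $h$ is a bijection. The source is compact and the target Hausdorff, so $h$ is a homeomorphism with $h(C_S)=D^\circ(S^c)$ for every $S\in\mathcal S$. This proves Theorem A, so the Davis–Hersh–Miller conjecture is true. $\blacksquare$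

## 15. Smooth structure, trivialization over $\mathbb Y_\omega^\circ$ and contractibility: proof of Theorem B

**Part 1.** The model for $X$ near a point of $C_S$ is Lemma 3: among the coordinates $k\notin A$, those in $S\setminus A$ are free ($|S|-\ell$ of them), and those outside $S$ are nonnegative and subject to the support condition. The statement for $X_S$ is Corollary 4 and its proof, applied to $Q|_S$. In the bent example, with $S=\{1,4\}$, the model for $X$ is $\{(t_2,t_3)\in\mathbb R_{\ge0}^2:\ t_2t_3=0\}$.

**Part 2.** Fix $p$. Let $y:\mathbb Y_\omega^\circ\to\mathbb R^\ell$ be a diffeomorphism with $y(p)=0$, for instance the logarithms of the parameters of a reduced word of $\omega$, translated (Lemma 1). Let $g$ be the map of Step 11.1. The plan is to lift the coordinate fields $\partial/\partial y_j$ to vector fields near $Z$ whose flows preserve supports, and to transport $X$ along them.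

**Step 15.1 (lifting vector fields).** We build the lifts so that they are tangent to all walls. Let $t^0\in Z$. Apply Steps 11.1 and 11.2 with $f_Q(t^0)$ in place of $p$. They give an open $N_0\ni t^0$ and $A\subseteq S=\operatorname{supp}t^0$ such that $t_k>0$ on $N_0$ for $k\in S$, and $(\partial g/\partial t_a)_{a\in A}$ is a basis of $T_{g(t)}\mathbb Y_\omega^\circ$ for all $t\in N_0$. So on $N_0$ there is a unique smooth combination $\xi_j^{N_0}$ of the fields $\partial/\partial t_a$, $a\in A$, with $dg(\xi_j^{N_0})=\partial/\partial y_j$. Let $\Omega=\bigcup N_0\supseteq Z$, an open subset of $\mathbb R^d$, and patch the $\xi_j^{N_0}$ with a partition of unity subordinate to this cover. The condition is affine, so we get smooth vector fields $\xi_j$ on $\Omega$ with $dg(\xi_j)=\partial/\partial y_j$.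

Suppose $t\in\Omega$ has $t_k=0$. For each $N_0\ni t$ we have $t_a>0$ for $a\in A$, so $k\notin A$, and the $k$-th component of $\xi_j^{N_0}$ is zero. Hence the $k$-th component of $\xi_j$ vanishes at $t$. So $\xi_j$ is tangent to each hypersurface $\{t_k=0\}\cap\Omega$.

**Step 15.2 (supports are preserved).** We show that an integral curve of $\xi_j$ starting in $O_S$, $S\in\mathcal S$, stays in $O_S$ as long as it exists in $\Omega$. Fix $k$, and consider the set of times at which $t_k=0$. It is closed. It is open as well: by tangency there is a local integral curve inside $\{t_k=0\}$ through such a point, and by uniqueness it is the given curve. So $t_k$ is identically zero along the curve or never zero. In the second case it keeps its sign. Hence the support and the positivity of the other coordinates persist.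

**Step 15.3 (completeness on $Z$).** We show that integral curves starting in $Z$ exist for all time. Such a curve stays in $Z$ by Step 15.2, and there $f_Q=g$. Since $dg(\xi_j)=\partial/\partial y_j$, the point $y\circ f_Q$ moves with unit speed in the $j$-th coordinate direction. Over a bounded time interval $f_Q$ stays in a compact segment $K\subset\mathbb Y_\omega^\circ$ (here we use that $y$ maps onto all of $\mathbb R^\ell$). So the curve stays in $f_Q^{-1}(K)$, which is compact by Step 8.3 and contained in $Z\subseteq\Omega$. An integral curve that stays in a compact subset of $\Omega$ over each bounded time interval exists for all time. Hence the flow $\phi^j$ of $\xi_j$ is defined for all time on $Z$ and preserves every $O_S$, $S\in\mathcal S$. The domain of the flow in $\mathbb R\times\Omega$ is open and contains $\mathbb R\times Z$, so $\phi^j$ on $\mathbb R\times Z$ is the restriction of a smooth map defined on an open set.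

**Step 15.4 (the trivialization).** We define, for $q\in\mathbb Y_\omega^\circ$ and $t\in X$,
$$\Theta(q,t)=\phi^\ell_{y_\ell(q)}\circ\dots\circ\phi^1_{y_1(q)}(t).$$
The point $t$ lies over $y=0$, and $\phi^j_s$ adds $s$ to the $j$-th coordinate of $y\circ f_Q$. So $\Theta(q,t)$ lies over $y(q)$, which means $f_Q(\Theta(q,t))=q$. The inverse is
$$t\mapsto\big(q,\ \phi^1_{-y_1(q)}\circ\dots\circ\phi^\ell_{-y_\ell(q)}(t)\big),\qquad q=f_Q(t),$$
whose second component lies over $y=0$, that is, in $X$. Both maps are continuous and preserve supports. So $\Theta$ is a homeomorphism with $\Theta(\mathbb Y_\omega^\circ\times C_S)=O_S$ for $S\in\mathcal S$.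

**Step 15.5 (smoothness on closed strata).** We check the claim for $\mathbb Y_\omega^\circ\times X_S$. By support preservation its image is $Z_S=\{t\in Z:t_k=0\text{ for }k\notin S\}$, which we regard inside $\mathbb R_{\ge0}^S$. As in the proof of Corollary 4, if $S'\in\mathcal S$ and $S'\subseteq S''\subseteq S$, then $S''\in\mathcal S$. Since the support can only grow near a given point, $Z_S$ is open in $\mathbb R^S_{\ge0}$, so it is a manifold with corners. The charts of $X_S$ are coordinate functions $t_k$. The map $\Theta$ and its inverse (written with $q=g(t)$, which agrees with $f_Q(t)$ on $Z$) are restrictions of smooth maps defined on open sets. Hence $\Theta$ restricts to a diffeomorphism $\mathbb Y_\omega^\circ\times X_S\to Z_S$ of manifolds with corners.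

For fixed $q$, $\Theta(q,\cdot)$ is a diffeomorphism from $X_S$ to the corresponding closed cell over $q$, so the diffeomorphism type of $X_S$ does not depend on $p$. Finally, $\mathbb Y_\omega^\circ\cong\mathbb R^\ell$ and Theorem A give $Z\cong\mathbb R^\ell\times(\text{interior dual block complex})$.

**Part 3.** By Theorem A, for contractibility we may replace $X$ by the interior dual block complex $K$ of $\Delta=\Delta(Q,\omega)$.

**Step 15.6 (sphere case).** If $\delta(Q)=\omega$, then $\emptyset$ is interior, every $D(F)$ is contained in $D(\emptyset)$, and $K=D(\emptyset)$ is a cone, hence contractible.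

**Step 15.7 (ball case).** If $\delta(Q)\ne\omega$, we retract an open ball onto $K$. The interior faces are nonempty and closed under passing to larger faces. So a chain starting with an interior face consists of interior faces, and $K$ is the full subcomplex of $\operatorname{sd}\Delta$ spanned by the barycenters of the interior faces.

The remaining vertices of $\operatorname{sd}\Delta$ are the barycenters of the nonempty faces contained in the boundary sphere $\partial\Delta$ of the ball. These faces make up all of the boundary sphere: all points in the relative interior of one face have the same local homology in $|\Delta|$, so if one of them is a boundary point, then all are, and the closed face lies in the closed set $\partial\Delta$. They are closed under passing to nonempty subfaces. So the remaining vertices span the full subcomplex $\operatorname{sd}\partial\Delta$.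

A point $x\in|\Delta|$, written in barycentric coordinates of $\operatorname{sd}\Delta$, lies outside $|\partial\Delta|$ if and only if the sum $\sigma(x)$ of its coordinates at interior barycenters is positive. For such $x$, let $x_K\in K$ be obtained by setting the other coordinates to $0$ and dividing by $\sigma(x)$. Then
$$(x,s)\mapsto(1-s)x+s\,x_K,\qquad 0\le s\le1,$$
stays in the closed simplex containing $x$. It is continuous and keeps the sum of the coordinates at interior barycenters positive, and it fixes the points of $K$. So $|\Delta|\setminus|\partial\Delta|$ deformation retracts onto $K$. Since $|\Delta|\setminus|\partial\Delta|$ is an open ball, $K$ is contractible.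

**Step 15.8 (top cells).** We decide when a cell of dimension $d-\ell$ exists. The cell $C_S$ has dimension $|S|-\ell$. This equals $d-\ell$ only for $S=[d]$, and $[d]\in\mathcal S$ if and only if $\delta(Q)=\omega$. In that case $X=X_{[d]}$ is a closed ball of dimension $d-\ell$ by Theorem A. $\blacksquare$
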